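\title{Fully semimonotone $Q_0$-matrices are $P_0$-matrices}

\begin{abstract}
We prove that a fully semimonotone matrix whose linear complementarity problems are solvable whenever they are feasible has nonnegative principal minors, that is, $E_0^f\cap Q_0\subseteq P_0$; consequently $E_0^f\cap Q_0=P_0\cap Q_0$. The result follows from a geometric statement: if the full complementary cones of a matrix have pairwise disjoint interiors and a convex union, then the matrix is in $P_0$. Principal pivoting reduces a counterexample to a matrix with a principal submatrix that is a signed directed cycle. We then study the complementary cones near a generic point of the face shared by two cones attached to this cycle, and obtain a contradiction by evaluating a signed count of orthants in two ways.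
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Complementary cones}
Let $A\in\mathbb{R}^{n\times n}$ and $q\in\mathbb{R}^n$. The \emph{linear complementarity problem} $(q,A)$ asks for $z\in\mathbb{R}^n$ with
\[
z\ge 0,\qquad w=Az+q\ge 0,\qquad z^tw=0,
\]
where inequalities between vectors are componentwise. The problem is \emph{feasible} if some $z$ satisfies the first two conditions. For nonnegative $z$ and $w$ the third condition says that $z_iw_i=0$ for every $i$.

We write $[n]=\{1,\dots,n\}$. For $\alpha,\beta\subseteq[n]$, $A_{\alpha\beta}$ is the submatrix with rows in $\alpha$ and columns in $\beta$, $\bar\alpha$ is the complement of $\alpha$, and $\det A_{\emptyset\emptyset}=1$. The $i$-th column of $A$ is $A_{\cdot i}$, the $i$-th unit vector of $\mathbb{R}^n$ is $e_i$, and $\operatorname{pos}B=\{By:y\ge0\}$ is the cone generated by the columns of a matrix $B$.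

The equation $w=Az+q$ reads $q=Iw-Az$. So $(q,A)$ is feasible if and only if $q\in\operatorname{pos}[I,-A]$, and a solution is a way to write $q$ as a nonnegative combination of columns of $[I,-A]$ that uses at most one column from each pair $e_i$, $-A_{\cdot i}$. For $\alpha\subseteq[n]$ let $C_A(\alpha)$ be the $n\times n$ matrix whose $i$-th column is $-A_{\cdot i}$ if $i\in\alpha$ and $e_i$ if $i\notin\alpha$, and let $K_A(\alpha)=\operatorname{pos}C_A(\alpha)$ be the \emph{complementary cone} of $\alpha$. If $z$ is a solution with support $\alpha=\{i:z_i>0\}$, then $w_i=0$ on $\alpha$, and $q=C_A(\alpha)y$ with $y_i=z_i$ for $i\in\alpha$ and $y_i=w_i$ for $i\notin\alpha$. Conversely, if $q=C_A(\alpha)y$ with $y\ge0$, then $z_i=y_i$ on $\alpha$ and $z_i=0$ off $\alpha$ defines a solution. Hence $(q,A)$ is solvable if and only if $q$ lies in the union $K(A)$ of the $2^n$ complementary cones.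

Listing the indices in $\alpha$ first makes $C_A(\alpha)$ block triangular with diagonal blocks $-A_{\alpha\alpha}$ and $I$, so
\begin{equation}\label{eq:detC}
\det C_A(\alpha)=(-1)^{|\alpha|}\det A_{\alpha\alpha}.
\end{equation}
The set $\alpha$ and the cone $K_A(\alpha)$ are called \emph{full} if $A_{\alpha\alpha}$ is nonsingular; $\emptyset$ is always full, with $K_A(\emptyset)=\mathbb{R}^n_+$. A full cone is the image of $\mathbb{R}^n_+$ under an invertible linear map, so it is closed and its interior is $\{C_A(\alpha)y:y>0\}$. A cone that is not full lies in a proper subspace. Let $K^*(A)$ be the union of the full cones; it is a closed set.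

\subsection*{Matrix classes}
For a full set $\beta$, the \emph{principal pivot transform} (PPT) of $A$ with respect to $\beta$ is the matrix $M$ with blocks
\begin{equation}\label{eq:ppt}
\begin{aligned}
M_{\beta\beta}&=A_{\beta\beta}^{-1}, &\qquad M_{\beta\bar\beta}&=-A_{\beta\beta}^{-1}A_{\beta\bar\beta},\\
M_{\bar\beta\beta}&=A_{\bar\beta\beta}A_{\beta\beta}^{-1}, &\qquad M_{\bar\beta\bar\beta}&=A_{\bar\beta\bar\beta}-A_{\bar\beta\beta}A_{\beta\beta}^{-1}A_{\beta\bar\beta}.
\end{aligned}
\end{equation}
It arises when the roles of $z_i$ and $w_i$ are exchanged for $i\in\beta$. These transforms, one for each full $\beta$, are called \emph{legitimate}; $\beta=\emptyset$ gives $A$ itself. We use the following classes.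
\begin{itemize}
\item $A\in P$ if all principal minors of $A$ are positive, and $A\in P_0$ if all are nonnegative.
\item $A\in Q_0$ if $(q,A)$ is solvable for every $q$ for which it is feasible; equivalently, $K(A)=\operatorname{pos}[I,-A]$.
\item $A\in E_0$ (\emph{semimonotone}) if for every $q>0$ the only solution of $(q,A)$ is $z=0$.
\item $A\in E_0^f$ (\emph{fully semimonotone}) if all legitimate PPTs of $A$, including $A$, are in $E_0$.
\item $A\in U$ if $(q,A)$ has a unique solution for every $q$ in the interior of $K(A)$.
\end{itemize}
Semimonotonicity is uniqueness of the solution in the interior of the one cone $K_A(\emptyset)$. By a result of Cottle and Stone, $A\in E_0^f$ if and only if $(q,A)$ has a unique solution whenever $q$ lies in the interior of any full cone. Cottle and Stone showed that $P\subseteq U\subseteq E_0^f$, and Stone showed that $Q_0\cap U\subseteq P_0$. The conjecture posed in \cite{SC} is that $U$ can be replaced by $E_0^f$ in the last inclusion. We prove it.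

\begin{theorem}\label{thm:conj}
$E_0^f\cap Q_0\subseteq P_0$.
\end{theorem}

The proof uses only two geometric consequences of the hypotheses:
\begin{itemize}
\item[(D)] $\operatorname{int}K_A(\beta)\cap\operatorname{int}K_A(\beta')=\emptyset$ for all distinct full sets $\beta,\beta'$;
\item[(K)] $K^*(A)$ is convex.
\end{itemize}
Lemma~\ref{lem:DK} shows that $A\in E_0^f$ implies (D) and that $A\in Q_0$ implies (K). The main work is the following theorem.

\begin{theorem}\label{thm:main}
If $A$ satisfies \textup{(D)} and \textup{(K)}, then $A\in P_0$.
\end{theorem}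

\begin{theorem}\label{thm:class}
Suppose that $K^*(A)$ is convex (in particular, suppose that $A\in Q_0$). The following are equivalent:
\begin{itemize}
\item[(a)] $A\in P_0$;
\item[(b)] $A\in E_0^f$;
\item[(c)] $A$ satisfies \textup{(D)};
\item[(d)] for Lebesgue-almost every $q$, the problem $(q,A)$ has at most one solution.
\end{itemize}
Consequently $E_0^f\cap Q_0=P_0\cap Q_0$.
\end{theorem}

\subsection*{Why one expects $P_0$, and why convexity is needed}
Disjointness of cones controls the signs of neighboring minors. Let $\beta$ and $\beta'=\beta\cup\{i\}$, $i\notin\beta$, both be full. The matrices $C_A(\beta)$ and $C_A(\beta')$ differ only in column $i$. Let $c_1,\dots,c_n$ be the columns of $C_A(\beta)$ and write $-A_{\cdot i}=\sum_jy_jc_j$. By Cramer's rule and \eqref{eq:detC},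
\[
y_i=\frac{\det C_A(\beta')}{\det C_A(\beta)}=-\frac{\det A_{\beta'\beta'}}{\det A_{\beta\beta}}.
\]
If $y_i>0$, the point $-A_{\cdot i}+t\sum_{j\ne i}c_j$ lies in the interior of both cones for large $t$. So (D) forces the two minors to have the same sign. When all principal minors of $A$ are nonzero, we can walk from $\emptyset$ to any $\beta$ by adding one index at a time, and (D) alone gives $A\in P$.

When some minors vanish the walk breaks off, and (D) is no longer enough.

\begin{example}\label{ex:swap}
Let $A=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. The full sets are $\emptyset$ and $\{1,2\}$, with cones $\mathbb{R}^2_+$ and $-\mathbb{R}^2_+$, so (D) holds. Both legitimate PPTs, $A$ and $A^{-1}$, equal $A$, and a nonnegative matrix is semimonotone, because $q>0$ and $z\ge0$ give $w=Az+q>0$ and hence $z=0$. Thus $A\in E_0^f$, but $\det A=-1$. Here $K^*(A)=\mathbb{R}^2_+\cup(-\mathbb{R}^2_+)$ is not convex.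
\end{example}

\begin{example}\label{ex:minus}
Let $A=(-1)$. Both complementary cones are full and equal $\mathbb{R}_+$, so $K^*(A)=K(A)=\mathbb{R}_+=\operatorname{pos}[I,-A]$. Thus $A\in Q_0$ and (K) holds, while (D) fails and $A\notin P_0$.
\end{example}

So neither hypothesis of Theorem~\ref{thm:main} can be dropped. In Example~\ref{ex:swap} the two full cones meet only in a face of codimension two and leave a gap between them. Convexity says that such a gap must be filled by other full cones, and the content of Theorem~\ref{thm:main} is that a gap caused by a negative minor cannot be filled without overlap.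

Section~\ref{sec:pivot} collects the facts on pivoting, and Section~\ref{sec:cycle} uses them to bring a counterexample into a normal form. Section~\ref{sec:small} shows the obstruction in small cases. Sections~\ref{sec:local} and~\ref{sec:count} prove Theorem~\ref{thm:main}, and Section~\ref{sec:rest} deduces Theorems~\ref{thm:conj} and~\ref{thm:class}.

\section{Principal pivoting as a change of basis}\label{sec:pivot}

A principal pivot looks at the family of complementary cones in the basis formed by the generators of one full cone. We write $\beta\triangle\delta$ for the symmetric difference.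

\begin{lemma}\label{lem:pivot}
Let $\beta$ be full for $A$, let $B=C_A(\beta)$, and let $M$ be the PPT of $A$ with respect to $\beta$. Then $M=-B^{-1}C_A(\bar\beta)$, and for all $\delta\subseteq[n]$,
\begin{align}
B\,C_M(\delta)&=C_A(\beta\triangle\delta),\label{eq:BC}\\
\det M_{\delta\delta}&=\det A_{(\beta\triangle\delta)(\beta\triangle\delta)}\big/\det A_{\beta\beta}.\label{eq:minor}
\end{align}
Moreover:
\begin{itemize}
\item[(i)] if $A$ satisfies \textup{(D)}, or \textup{(K)}, then so does $M$;
\item[(ii)] if $\delta$ is full for $M$, the PPT of $M$ with respect to $\delta$ is the PPT of $A$ with respect to $\beta\triangle\delta$.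
\end{itemize}
\end{lemma}

\begin{proof}
Put $N=C_A(\bar\beta)$ and list the indices in $\beta$ first. Then
\[
B=\begin{pmatrix}-A_{\beta\beta}&0\\-A_{\bar\beta\beta}&I\end{pmatrix},\qquad
-N=\begin{pmatrix}-I&A_{\beta\bar\beta}\\0&A_{\bar\beta\bar\beta}\end{pmatrix}.
\]
By \eqref{eq:ppt}, the first block row of $BM$ is $(-A_{\beta\beta}M_{\beta\beta},\,-A_{\beta\beta}M_{\beta\bar\beta})=(-I,\,A_{\beta\bar\beta})$, and the second is $(M_{\bar\beta\beta}-A_{\bar\beta\beta}M_{\beta\beta},\,M_{\bar\beta\bar\beta}-A_{\bar\beta\beta}M_{\beta\bar\beta})=(0,\,A_{\bar\beta\bar\beta})$. Hence $BM=-N$.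

For $i\in\delta$ the $i$-th column of $B\,C_M(\delta)$ is $-BM_{\cdot i}=N_{\cdot i}$, which is $-A_{\cdot i}$ if $i\notin\beta$ and $e_i$ if $i\in\beta$. For $i\notin\delta$ it is $B_{\cdot i}$, which is $-A_{\cdot i}$ if $i\in\beta$ and $e_i$ if $i\notin\beta$. So the column is $-A_{\cdot i}$ if $i\in\beta\triangle\delta$ and $e_i$ otherwise, which is \eqref{eq:BC}. Taking determinants in \eqref{eq:BC} and using \eqref{eq:detC} gives \eqref{eq:minor}; the signs cancel because $|\beta|+|\delta|+|\beta\triangle\delta|$ is even.

By \eqref{eq:minor}, $\delta$ is full for $M$ if and only if $\beta\triangle\delta$ is full for $A$, and by \eqref{eq:BC}, $K_M(\delta)=B^{-1}K_A(\beta\triangle\delta)$. Since $\delta\mapsto\beta\triangle\delta$ is a bijection, the invertible map $B^{-1}$ carries the indexed family of full cones of $A$ to that of $M$, and (i) follows. For (ii), the first assertion applied to $M$ shows that the PPT of $M$ with respect to $\delta$ is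
\[
-C_M(\delta)^{-1}C_M(\bar\delta)=-\bigl(B\,C_M(\delta)\bigr)^{-1}B\,C_M(\bar\delta)=-C_A(\beta\triangle\delta)^{-1}C_A(\beta\triangle\bar\delta),
\]
and $\beta\triangle\bar\delta$ is the complement of $\beta\triangle\delta$.
\end{proof}

\begin{lemma}\label{lem:DK}
\textup{(i)} If $A\in E_0^f$, then $A$ satisfies \textup{(D)}. \textup{(ii)} If $A\in Q_0$, then $K^*(A)=K(A)$ and $A$ satisfies \textup{(K)}.
\end{lemma}

\begin{proof}
(i) Suppose that $q$ lies in the interiors of $K_A(\beta)$ and $K_A(\beta')$ for distinct full sets $\beta,\beta'$. Let $M$ be the PPT with respect to $\beta$, let $\delta=\beta\triangle\beta'\ne\emptyset$, and let $q'=C_A(\beta)^{-1}q>0$. Write $q=C_A(\beta')y$ with $y>0$. Since $\beta\triangle\delta=\beta'$, identity \eqref{eq:BC} gives $q'=C_M(\delta)y$. So $(q',M)$ has a solution with support $\delta$, which is nonzero, and $M\notin E_0$.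

(ii) If $A\in Q_0$, then $K(A)=\operatorname{pos}[I,-A]$ is convex and contains $\mathbb{R}^n_+$, so it has nonempty interior. A convex set with nonempty interior lies in the closure of its interior. The cones that are not full lie in a finite union $W$ of proper subspaces, and $\operatorname{int}K(A)\setminus W$ is dense in $\operatorname{int}K(A)$ and contained in $K^*(A)$. Hence $K(A)$ lies in the closure of $K^*(A)$, which is $K^*(A)$ itself. The reverse inclusion holds by definition, so $K^*(A)=K(A)$ is convex.
\end{proof}

\section{Reduction to a signed cycle}\label{sec:cycle}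

In Example~\ref{ex:swap} a negative minor sits above vanishing smaller minors. A negative minor of minimal order, over all pivots, always has this property, and this determines the shape of the submatrix completely.

\begin{lemma}\label{lem:cycle}
Suppose that some $n\times n$ matrix satisfies \textup{(D)} and \textup{(K)} and is not in $P_0$. Then there are an $n\times n$ matrix $A$ satisfying \textup{(D)} and \textup{(K)} and an integer $1\le m\le n$ such that, with $\gamma=\{1,\dots,m\}$ and indices in $\gamma$ read modulo $m$,
\begin{itemize}
\item[(i)] the entries $a_i=A_{i,i+1}$, $i\in\gamma$, are nonzero and all other entries of $A_{\gamma\gamma}$ are zero;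
\item[(ii)] the number $p$ of positive $a_i$ is even.
\end{itemize}
\end{lemma}

For $m=1$ the statement means $a_1=A_{11}<0$, as in Example~\ref{ex:minus}; for $m=2$ it means $A_{11}=A_{22}=0$ and $A_{12}A_{21}>0$.

\begin{proof}
Let $A_0$ be the given matrix. Among all pairs $(A,\gamma)$, where $A$ is a legitimate PPT of $A_0$ and $\det A_{\gamma\gamma}<0$, choose one with $m=|\gamma|$ minimal. Such pairs exist since $A_0\notin P_0$, and $m\ge1$. By Lemma~\ref{lem:pivot}, $A$ satisfies (D) and (K), and every legitimate PPT of $A$ is a legitimate PPT of $A_0$; so neither $A$ nor any of its legitimate PPTs has a negative principal minor of order less than $m$.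

Let $\emptyset\ne\delta\subsetneq\gamma$. Then $\det A_{\delta\delta}\ge0$. If $\det A_{\delta\delta}>0$, let $M$ be the PPT of $A$ with respect to $\delta$. Since $\delta\triangle(\gamma\setminus\delta)=\gamma$, formula \eqref{eq:minor} gives $\det M_{(\gamma\setminus\delta)(\gamma\setminus\delta)}=\det A_{\gamma\gamma}/\det A_{\delta\delta}<0$, a negative minor of order less than $m$. Hence $\det A_{\delta\delta}=0$ for every nonempty proper subset $\delta$ of $\gamma$.

Let $G$ be the directed graph on $\gamma$ with an arc $i\to j$ whenever $A_{ij}\ne0$, loops allowed. Since $\det A_{\gamma\gamma}\ne0$, some permutation $\tau$ of $\gamma$ has $\prod_iA_{i\tau(i)}\ne0$, and each cycle of $\tau$ is a directed cycle of $G$. Let $v_1\to v_2\to\dots\to v_\ell\to v_1$ be a shortest directed cycle of $G$, with vertex set $\delta$. Suppose that $v_a\to v_b$ is an arc with $b\not\equiv a+1\pmod\ell$. The path along the cycle from $v_b$ to $v_a$ has length $(a-b)\bmod\ell$, which is $\ell-1$ only if $b\equiv a+1$. So the path has length at most $\ell-2$, and together with the arc $v_a\to v_b$ it forms a cycle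 of length less than $\ell$, which is impossible. Hence the arcs of the cycle are the only arcs inside $\delta$, the expansion of $\det A_{\delta\delta}$ has exactly one nonzero term, and $\det A_{\delta\delta}\ne0$. By the previous paragraph $\delta=\gamma$ and $\ell=m$.

A simultaneous permutation of rows and columns relabels the complementary cones and permutes the coordinates of $\mathbb{R}^n$, so it preserves (D), (K) and the principal minors. We may thus assume that $v_i=i$, which gives (i). An $m$-cycle has sign $(-1)^{m-1}$ and $m-p$ of the $a_i$ are negative, so $\det A_{\gamma\gamma}=(-1)^{m-1}\prod_ia_i$ has sign $(-1)^{m-1}(-1)^{m-p}=(-1)^{p+1}$. The determinant is negative, so $p$ is even.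
\end{proof}

For a matrix with property (i) we use the following notation: $\varepsilon_1,\dots,\varepsilon_m$ are the unit vectors of $\mathbb{R}^m$, and
\[
\sigma_i=-\operatorname{sgn}a_i,\qquad \gamma_+=\{i\in\gamma:a_i>0\}=\{i\in\gamma:\sigma_i=-1\},\qquad O_\sigma=\{x\in\mathbb{R}^m:\sigma_ix_i\ge0\text{ for all }i\}.
\]
Thus $p=|\gamma_+|$ and $\prod_i\sigma_i=(-1)^p$. The $k$-th column of $-A_{\gamma\gamma}$ is $-a_{k-1}\varepsilon_{k-1}$, a positive multiple of $\sigma_{k-1}\varepsilon_{k-1}$, so these columns generate the orthant $O_\sigma$.

\section{The obstruction in small cases}\label{sec:small}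

\subsection*{The cycle alone}
Let $m=n$, so that $A=A_{\gamma\gamma}$ is a signed cycle. A principal submatrix on a nonempty proper subset $\delta$ has a zero row, namely row $i$ for any $i\in\delta$ with $i+1\notin\delta$. So the only full cones are $\mathbb{R}^m_+$ and $O_\sigma$. If $p=0$ they coincide and (D) fails. If $p\ge2$, take $i\ne j$ in $\gamma_+$; then $\varepsilon_i\in\mathbb{R}^m_+$ and $-\varepsilon_j\in O_\sigma$, but $\frac12(\varepsilon_i-\varepsilon_j)$ lies in neither orthant, and (K) fails. So even $p$ is impossible.

\subsection*{The cycle inside a larger matrix}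
For $m<n$ one would like to apply this argument to $A_{\gamma\gamma}$. But neither $Q_0$ nor (K) passes to principal submatrices; indeed every square matrix is a principal submatrix of a $Q_0$-matrix.

\begin{proposition}\label{prop:box}
For every $H\in\mathbb{R}^{m\times m}$ the matrix $\widetilde H=\begin{pmatrix}H&I\\-I&0\end{pmatrix}$ is in $Q_0$. For $\alpha,\rho\subseteq[m]$ and $\beta=\alpha\cup\{m+i:i\in\rho\}$, the minor $\det\widetilde H_{\beta\beta}$ equals $\det H_{(\alpha\setminus\rho)(\alpha\setminus\rho)}$ if $\rho\subseteq\alpha$ and $0$ otherwise.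
\end{proposition}

\begin{proof}
Write $q=(x,r)$ and call the unknowns $(z,z')$ and the slacks $(w,w')$, so that
\begin{equation}\label{eq:box}
w=Hz+z'+x,\qquad w'=r-z.
\end{equation}
Feasibility forces $r\ge0$. Let $r\ge0$, and let $\phi$ be the continuous map of the box $\{0\le z\le r\}$ to itself that sends $z$ to the vector obtained from $z-(Hz+x)$ by truncating the $i$-th coordinate to $[0,r_i]$. By Brouwer's fixed point theorem $\phi$ has a fixed point $z$. Put $g=Hz+x$. If $g_i>0$, the truncation raises $z_i-g_i$ to $z_i$, which forces $z_i=0$; if $g_i<0$, it lowers $z_i-g_i$ to $z_i$, which forces $z_i=r_i$. So $z'_i=\max(-g_i,0)$ and $w_i=\max(g_i,0)$ satisfy \eqref{eq:box}, $z_iw_i=0$ and $z'_iw'_i=0$.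

If $i\in\rho\setminus\alpha$, row $m+i$ of $\widetilde H_{\beta\beta}$ is zero. If $\rho\subseteq\alpha$, then for $i\in\rho$ the only nonzero entry of row $m+i$ is $-1$ in column $i$, and the only nonzero entry of column $m+i$ is $1$ in row $i$. Every nonzero term of the determinant therefore contains the transposition $(i\;\,m+i)$, which contributes $(-1)\cdot1\cdot(-1)=1$.
\end{proof}

Let $m\in\{2,3\}$, let $H$ be the cycle with $a_1=\dots=a_m=1$, so that $p=m$ and $O_\sigma=-\mathbb{R}^m_+$, and let $A=\widetilde H$. By Proposition~\ref{prop:box} and Lemma~\ref{lem:DK}, $A$ satisfies (K). The full sets are $\gamma$ and the sets $\beta_\alpha=\alpha\cup\{m+i:i\in\alpha\}$, $\alpha\subseteq\gamma$. The cones $K_A(\emptyset)$ and $K_A(\gamma)$ share the generators $e_{m+1},\dots,e_{2m}$. Fix a point $(0,r)$ with $r>0$ on the face that these span, and ask, for each full $\beta$, for the set $T_\beta$ of directions $x\in\mathbb{R}^m$ such that $(tx,r)\in K_A(\beta)$ for all small $t>0$. Equations \eqref{eq:box} become $w_i=z_{i+1}+z'_i+tx_i$ and $w'_i=r_i-z_i$.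
\begin{itemize}
\item For $\beta=\emptyset$ we set $z=z'=0$ and get $w=tx$, $w'=r$. So $T_\emptyset=\mathbb{R}^m_+$.
\item For $\beta=\gamma$ we set $w=z'=0$ and get $z_{i+1}=-tx_i$, and $w'>0$ for small $t$. So $T_\gamma=-\mathbb{R}^m_+$.
\item For $\beta=\beta_\alpha$ we set $w_i=w'_i=0$ on $\alpha$ and $z_i=z'_i=0$ off $\alpha$. Then $z_i=r_i$ and $z'_i=-z_{i+1}-tx_i$ on $\alpha$, while $w_i=z_{i+1}+tx_i$ and $w'_i=r_i$ off $\alpha$. If $|\alpha|\ge2$, then $\alpha$ contains some $i$ and $i+1$, as $m\le3$; so $z'_i<0$ for small $t$ and $T_\beta=\emptyset$. If $\alpha=\{k\}$, then $z'_k=-tx_k$, $w_{k-1}=r_k+tx_{k-1}>0$, and, for $m=3$, $w_{k+1}=tx_{k+1}$.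
\end{itemize}
For $m=2$ the new sets are the half-planes $\{x_1\le0\}$ and $\{x_2\le0\}$. They fill the two quadrants left open in Example~\ref{ex:swap}, but both also cover $T_\gamma$, and (D) fails. For $m=3$ the new sets are the wedges
\[
\{x_1\le0\le x_2\},\qquad\{x_2\le0\le x_3\},\qquad\{x_3\le0\le x_1\},
\]
which cover the octants ${-}{+}{\pm}$, ${\pm}{-}{+}$ and ${+}{\pm}{-}$. These are the six octants other than $T_\emptyset$ and $T_\gamma$, each covered once. In this case all principal minors of $A$ are $0$ or $1$, so $A\in P_0\cap Q_0$.

\begin{figure}[ht]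
\centering
\begin{tikzpicture}[every node/.style={fill=white,inner sep=1.5pt,font=\scriptsize}]
\draw[gray] (-5,0.3) rectangle (-3,2.3);
\draw[ultra thick] (-5,2.3)--(-5,0.3)--(-3,0.3);
\node[draw] at (-5,0.3) {${-}{-}$}; \node at (-3,0.3) {${+}{-}$};
\node at (-5,2.3) {${-}{+}$}; \node[draw] at (-3,2.3) {${+}{+}$};
\draw[gray] (0,0) rectangle (2,2); \draw[gray] (0.9,0.7) rectangle (2.9,2.7);
\draw[gray] (0,0)--(0.9,0.7) (2,0)--(2.9,0.7) (0,2)--(0.9,2.7) (2,2)--(2.9,2.7);
\draw[ultra thick] (0,2)--(0.9,2.7) (0.9,0.7)--(2.9,0.7) (2,0)--(2,2);
\node[draw] at (0,0) {${-}{-}{-}$}; \node at (2,0) {${+}{-}{-}$};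
\node at (0,2) {${-}{+}{-}$}; \node at (2,2) {${+}{+}{-}$};
\node at (0.9,0.7) {${-}{-}{+}$}; \node at (2.9,0.7) {${+}{-}{+}$};
\node at (0.9,2.7) {${-}{+}{+}$}; \node[draw] at (2.9,2.7) {${+}{+}{+}$};
\end{tikzpicture}
\caption{Vertices are the orthants of $\mathbb{R}^2$ (left) and $\mathbb{R}^3$ (right), and edges join orthants that differ in one sign. The two boxed orthants are occupied. The others have to be covered by cones that contain a coordinate axis; such a cone, shown as a thick edge, covers two adjacent orthants at once. On the left every edge meets an occupied orthant. On the right three edges cover the six free orthants exactly once.}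
\label{fig:cube}
\end{figure}

The two cases, drawn in Figure~\ref{fig:cube}, contain the idea of the proof. Each new set $T_\beta$ contains a whole coordinate axis, so it covers orthants in pairs that differ in one sign. Give the orthant with signs $s_1,\dots,s_m$ the weight $\prod_ks_k$. Such pairs have total weight $0$, and so have all orthants together. If there is no overlap, the weights $1$ of $\mathbb{R}^m_+$ and $(-1)^p$ of $O_\sigma$ must cancel. This happens for $p=3$ and cannot happen for even $p$. The case $m=3$ shows that an argument that ignores the parity of $p$ cannot succeed.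

For a general matrix three things need care. The sets $T_\beta$ contain an axis only if the base point on the common face is generic. They need not be unions of orthants, so we count test points in place of orthants. And their union need not be all of $\mathbb{R}^m$, so convexity has to supply the total weight $0$.

\section{Local cones at a generic point}\label{sec:local}

To prove Theorem~\ref{thm:main}, suppose that it fails and let $A$, $m$, $\gamma$ be as in Lemma~\ref{lem:cycle}; they are fixed in this section and the next. Write points of $\mathbb{R}^n=\mathbb{R}^m\times\mathbb{R}^{n-m}$ as pairs, let $\pi$ be the projection to the first factor, and let $L=\ker\pi=\operatorname{span}\{e_j:j\in\bar\gamma\}$. The face common to $K_A(\emptyset)$ and $K_A(\gamma)$ that is generated by $e_j$, $j\in\bar\gamma$, spans $L$.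

\subsection*{The base point}
We want a point on this face that lies in a span of columns only when all of $L$ does. Choose $q^\circ=(0,r)\in L$ with $r>0$ such that
\begin{equation}\label{eq:generic}
q^\circ\in V\ \Longrightarrow\ L\subseteq V\qquad\text{for every subspace }V\text{ spanned by some columns of }[I,-A].
\end{equation}
This is possible: there are finitely many such $V$, those with $L\not\subseteq V$ meet $L$ in a proper subspace, and finitely many proper subspaces of $L$ do not cover the nonempty relatively open set $\{(0,r):r>0\}$. If $m=n$, then $L=\{0\}$, $q^\circ=0$, and \eqref{eq:generic} holds trivially.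

Let $\mathcal{G}$ be the family of full sets $\beta$ with $q^\circ\in K_A(\beta)$. For $\beta\in\mathcal{G}$ let $c_1,\dots,c_n$ be the columns of $C_A(\beta)$, let $\lambda_i(v)=(C_A(\beta)^{-1}v)_i$ be the coordinates of $v$ in this basis, and let $\Lambda=\{i:\lambda_i(q^\circ)>0\}$; all of these depend on $\beta$. Thus $\lambda_i(q^\circ)=0$ for $i\notin\Lambda$. The \emph{local cone} of $\beta$ is the convex cone
\[
T_\beta=\{x\in\mathbb{R}^m:\lambda_i(x,0)\ge0\text{ for all }i\notin\Lambda\}.
\]
Part (ii) of the next lemma shows that this agrees with the sets $T_\beta$ of Section~\ref{sec:small}.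

\begin{lemma}\label{lem:local}
Let $\beta\in\mathcal{G}$.
\begin{itemize}
\item[(i)] For $i\notin\Lambda$ the functional $\lambda_i$ vanishes on $L$, and $x\mapsto\lambda_i(x,0)$ is a nonzero functional on $\mathbb{R}^m$. Hence $\operatorname{int}T_\beta=\{x:\lambda_i(x,0)>0\text{ for all }i\notin\Lambda\}$.
\item[(ii)] $x\in T_\beta$ if and only if $(tx,r)\in K_A(\beta)$ for all small $t>0$. If $x\in\operatorname{int}T_\beta$, then $(tx,r)\in\operatorname{int}K_A(\beta)$ for all small $t>0$.
\item[(iii)] $\pi(c_j)\in T_\beta$ for all $j$, and $-\pi(c_j)\in T_\beta$ for $j\in\Lambda$.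
\end{itemize}
\end{lemma}

\begin{proof}
(i) The subspace $V=\operatorname{span}\{c_j:j\in\Lambda\}$ contains $q^\circ$, so $L\subseteq V$ by \eqref{eq:generic}, and $\lambda_i$ vanishes on $V$ for $i\notin\Lambda$. Since $\lambda_i\ne0$ and $\mathbb{R}^n=(\mathbb{R}^m\times\{0\})\oplus L$, the functional $\lambda_i$ is nonzero on $\mathbb{R}^m\times\{0\}$. The interior of a finite intersection of closed half-spaces is the intersection of the open half-spaces.

(ii) We have $\lambda_i(tx,r)=\lambda_i(q^\circ)+t\lambda_i(x,0)$. For $i\in\Lambda$ this is positive for small $t$, and for $i\notin\Lambda$ it equals $t\lambda_i(x,0)$. Both claims follow, the second by (i).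

(iii) Since $c_j-(\pi(c_j),0)\in L$, part (i) gives $\lambda_i(\pi(c_j),0)=\lambda_i(c_j)$ for $i\notin\Lambda$. This is $1$ if $i=j$ and $0$ otherwise; in particular it is $0$ for all $i\notin\Lambda$ when $j\in\Lambda$.
\end{proof}

Condition \eqref{eq:generic} is used only in part (i). The hypotheses (D) and (K) now descend from $\mathbb{R}^n$ to $\mathbb{R}^m$.

\begin{lemma}\label{lem:descend}
\textup{(i)} If $\beta\ne\beta'$ are in $\mathcal{G}$, then $\operatorname{int}T_\beta\cap\operatorname{int}T_{\beta'}=\emptyset$. \textup{(ii)} The union $\kappa=\bigcup_{\beta\in\mathcal{G}}T_\beta$ is a convex cone.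
\end{lemma}

\begin{proof}
(i) A common point $x$ would, by Lemma~\ref{lem:local}(ii), put $(tx,r)$ in the interiors of $K_A(\beta)$ and $K_A(\beta')$ for small $t$, against (D).

(ii) A union of cones is a cone. Let $X$ be the set of $x$ with $(tx,r)\in K^*(A)$ for all small $t>0$. It is convex by (K), because $x\mapsto(tx,r)$ is affine and for $x,x'\in X$ all small $t$ work for both. Lemma~\ref{lem:local}(ii) gives $\kappa\subseteq X$. Conversely let $x\in X$. There are finitely many full cones, so one of them, $K_A(\beta)$, contains $(t_jx,r)$ for a sequence $t_j\downarrow0$. It is closed, so it contains $q^\circ$, and $\beta\in\mathcal{G}$. It is convex, so it contains the segment from $q^\circ$ to $(t_1x,r)$. Hence $x\in T_\beta$ by Lemma~\ref{lem:local}(ii), and $\kappa=X$.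
\end{proof}

\subsection*{What the cycle says about the local cones}
We know nothing about the columns of $A$ with index outside $\gamma$. The columns with index in $\gamma$ are known after projection: for $\beta\in\mathcal{G}$ and $k\in\gamma$,
\begin{equation}\label{eq:proj}
\pi(c_k)=\varepsilon_k\ \text{ if }k\notin\beta,\qquad\pi(c_k)=-a_{k-1}\varepsilon_{k-1}=|a_{k-1}|\,\sigma_{k-1}\varepsilon_{k-1}\ \text{ if }k\in\beta.
\end{equation}
We therefore sort the sets $\beta\in\mathcal{G}$ by their trace on $\gamma$, and call $\beta$ \emph{mixed} if $\emptyset\ne\beta\cap\gamma\ne\gamma$. The shift from $k$ to $k-1$ in \eqref{eq:proj} is what forces an axis into a mixed local cone: two generators project to the same line.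

\begin{lemma}\label{lem:labels}
\begin{itemize}
\item[(i)] The sets $\emptyset$ and $\gamma$ belong to $\mathcal{G}$, with $T_\emptyset=\mathbb{R}^m_+$ and $T_\gamma=O_\sigma$. Moreover $\gamma_+\ne\emptyset$.
\item[(ii)] If $\beta\in\mathcal{G}$ is not mixed, then $\beta=\emptyset$ or $\beta=\gamma$.
\item[(iii)] If $\beta\in\mathcal{G}$ is mixed, then there is $k\in\gamma$ with $\varepsilon_k\in T_\beta$ and $-\varepsilon_k\in T_\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Both sets are full, and in both cases $c_j=e_j$ for $j\in\bar\gamma$. So $q^\circ$ is a combination of the $c_j$, $j\in\bar\gamma$, with positive coefficients, and $\Lambda=\bar\gamma$. For $\beta=\emptyset$ we have $\lambda_k(x,0)=x_k$. For $\beta=\gamma$, apply $\pi$ to $(x,0)=\sum_i\lambda_i(x,0)c_i$; by \eqref{eq:proj}, $x=-\sum_{k\in\gamma}\lambda_k(x,0)\,a_{k-1}\varepsilon_{k-1}$. So $\lambda_k(x,0)=-x_{k-1}/a_{k-1}$, which has the sign of $\sigma_{k-1}x_{k-1}$, and $T_\gamma=O_\sigma$. If $\gamma_+$ were empty, then $T_\gamma=T_\emptyset$ with $\gamma\ne\emptyset$, against Lemma~\ref{lem:descend}(i).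

(ii) If $\beta\cap\gamma=\emptyset$, then $T_\beta$ contains all $\varepsilon_k$ by \eqref{eq:proj} and Lemma~\ref{lem:local}(iii). So $T_\beta\supseteq T_\emptyset$, the interiors meet, and $\beta=\emptyset$ by Lemma~\ref{lem:descend}(i). If $\beta\supseteq\gamma$, then $T_\beta$ contains all $\sigma_k\varepsilon_k$, so $T_\beta\supseteq T_\gamma$ and $\beta=\gamma$ for the same reason.

(iii) Start at an element of $\gamma\setminus\beta$ and move forward along the cycle until the first element of $\beta$ is reached. This gives $k\in\gamma$ with $k\notin\beta$ and $k+1\in\beta$; in particular $k$ and $k+1$ are distinct modulo $m$. By \eqref{eq:proj}, $\pi(c_k)=\varepsilon_k$ and $\pi(c_{k+1})=-a_k\varepsilon_k$, so $v=a_kc_k+c_{k+1}$ lies in $L$. Now $\lambda_k(v)=a_k\ne0$, so $\lambda_k$ does not vanish on $L$, and $k\in\Lambda$ by Lemma~\ref{lem:local}(i). Lemma~\ref{lem:local}(iii) gives $\pm\varepsilon_k=\pm\pi(c_k)\in T_\beta$.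
\end{proof}

\section{A signed count of orthants}\label{sec:count}

We complete the proof of Theorem~\ref{thm:main}. A local cone may cut through an orthant, so we represent each orthant by one test point. The test points must be permuted by the reflections in the coordinate hyperplanes, so that adjacent ones differ by a multiple of a unit vector, and they must avoid the boundaries of all local cones.

\subsection*{Test points}
For $\xi\in\mathbb{R}^m$ and $s\in\{\pm1\}^m$ let $x_s=(s_1\xi_1,\dots,s_m\xi_m)$. Let $\mathcal{H}$ be the finite set of functionals $x\mapsto\lambda_i(x,0)$, $i\notin\Lambda$, that define the cones $T_\beta$, $\beta\in\mathcal{G}$. They are nonzero by Lemma~\ref{lem:local}(i), so for $h\in\mathcal{H}$ and each $s$ the equation $h(x_s)=0$ defines a hyperplane in $\xi$. Fix $\xi>0$ outside these finitely many hyperplanes, and let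
\[
\Sigma=\{s\in\{\pm1\}^m:x_s\in\kappa\}.
\]
If $x_s\in T_\beta$, then all inequalities defining $T_\beta$ are strict at $x_s$, so $x_s\in\operatorname{int}T_\beta$. By Lemma~\ref{lem:descend}(i), each $s\in\Sigma$ therefore has exactly one $\beta(s)\in\mathcal{G}$ with $x_s\in T_{\beta(s)}$.

Let $\chi(s)=\prod_ks_k$, and let $s^k$ be $s$ with the $k$-th sign reversed. Then $\chi(s^k)=-\chi(s)$, $(s^k)^k=s$, and
\begin{equation}\label{eq:flip}
x_{s^k}=x_s-2s_k\xi_k\,\varepsilon_k.
\end{equation}
A convex cone is closed under addition and under multiplication by positive scalars. So \eqref{eq:flip} has the following consequence: if $Y\subseteq\mathbb{R}^m$ is a convex cone that contains $\varepsilon_k$ and $-\varepsilon_k$ for some $k$, then $s\mapsto s^k$ is an involution of $\{s:x_s\in Y\}$ that reverses $\chi$, and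
\begin{equation}\label{eq:zero}
\sum_{s:\;x_s\in Y}\chi(s)=0.
\end{equation}
We evaluate $\sum_{s\in\Sigma}\chi(s)$ in two ways.

\subsection*{First evaluation, by convexity}
By Lemma~\ref{lem:labels}(i) there is $k\in\gamma_+$, and $\varepsilon_k\in T_\emptyset$, $-\varepsilon_k=\sigma_k\varepsilon_k\in T_\gamma$. So the convex cone $\kappa$ of Lemma~\ref{lem:descend}(ii) contains $\pm\varepsilon_k$, and \eqref{eq:zero} with $Y=\kappa$ gives
\[
\sum_{s\in\Sigma}\chi(s)=0.
\]

\subsection*{Second evaluation, cone by cone}
Since $\beta(s)$ is unique, $\Sigma$ is the disjoint union of the sets $\Sigma_\beta=\{s:x_s\in T_\beta\}$, $\beta\in\mathcal{G}$. If $\beta$ is mixed, then $T_\beta$ contains $\pm\varepsilon_k$ for some $k$ by Lemma~\ref{lem:labels}(iii), and \eqref{eq:zero} with $Y=T_\beta$ shows that $\Sigma_\beta$ contributes $0$. By Lemma~\ref{lem:labels}(ii) only $\beta=\emptyset$ and $\beta=\gamma$ remain, and these are two different sets. Since $\xi>0$, we have $x_s\in T_\emptyset=\mathbb{R}^m_+$ if and only if $s=(1,\dots,1)$, and $x_s\in T_\gamma=O_\sigma$ if and only if $s=\sigma$. As $p$ is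 even,
\[
\sum_{s\in\Sigma}\chi(s)=1+\chi(\sigma)=1+(-1)^p=2.
\]
The two values differ. This contradiction proves Theorem~\ref{thm:main}.\qed

\begin{remark}
After the reduction, (K) enters only through the convexity of $\kappa$ in the first evaluation. Hypothesis (D) enters only through Lemma~\ref{lem:descend}(i), which gives $\gamma_+\ne\emptyset$, excludes unmixed sets other than $\emptyset$ and $\gamma$, and makes the sets $\Sigma_\beta$ disjoint. The sign of $\det A_{\gamma\gamma}$ enters only through $(-1)^p=1$ in the last line; for odd $p$ both evaluations give $0$, as in the $6\times6$ example of Section~\ref{sec:small}.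
\end{remark}

\section{Proofs of Theorems~\ref{thm:conj} and~\ref{thm:class}}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
If $A\in E_0^f\cap Q_0$, then $A$ satisfies (D) and (K) by Lemma~\ref{lem:DK}, so $A\in P_0$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $A\in Q_0$, then $K^*(A)$ is convex by Lemma~\ref{lem:DK}(ii). Convexity is used only in (c)$\Rightarrow$(a), which is Theorem~\ref{thm:main}, and (b)$\Rightarrow$(c) is Lemma~\ref{lem:DK}(i). It remains to prove (a)$\Rightarrow$(b) and (c)$\Leftrightarrow$(d).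

(a)$\Rightarrow$(b). Let $A\in P_0$ and let $\beta$ be full. Then $\det A_{\beta\beta}>0$, and \eqref{eq:minor} shows that the PPT with respect to $\beta$ is in $P_0$. So it suffices to prove $P_0\subseteq E_0$. Let $A\in P_0$ and $q>0$; then $z=0$ solves $(q,A)$. Suppose that $z\ne0$ is another solution, with support $\delta\neq\emptyset$, and let $z_\delta$ and $q_\delta$ be the subvectors indexed by $\delta$. From $w_i=0$ on $\delta$ and $z_i=0$ off $\delta$ we get $A_{\delta\delta}z_\delta=-q_\delta$. The diagonal matrix $D$ with entries $D_{ii}=q_i/z_i>0$, $i\in\delta$, satisfies $Dz_\delta=q_\delta$, so $(A_{\delta\delta}+D)z_\delta=0$ and $A_{\delta\delta}+D$ is singular. On the other hand, expanding the determinant by linearity in each column, and collecting in $\eta$ the columns taken from $A_{\delta\delta}$, we find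
\[
\det(A_{\delta\delta}+D)=\sum_{\eta\subseteq\delta}\det A_{\eta\eta}\prod_{i\in\delta\setminus\eta}D_{ii}\ \ge\ \det D>0,
\]
because all terms are nonnegative and $\eta=\emptyset$ gives $\det D$. This is a contradiction.

(c)$\Leftrightarrow$(d). If $\beta$ is full and $q=C_A(\beta)y$ with $y>0$, then $(q,A)$ has a solution with support exactly $\beta$. So if (D) fails, $(q,A)$ has at least two solutions for all $q$ in the nonempty open set $\operatorname{int}K_A(\beta)\cap\operatorname{int}K_A(\beta')$ for some full $\beta\ne\beta'$. This set has positive measure, and (d) fails. Now assume (D). The cones that are not full and the boundaries of the full cones lie in finitely many hyperplanes, so their union $Z$ is a null set. Let $q\notin Z$ and let $z$ solve $(q,A)$, with support $\beta$. Then $q\in K_A(\beta)$, so $\beta$ is full and $q\in\operatorname{int}K_A(\beta)$. By (D) there is at most one such $\beta$, and $\beta$ determines $z$, since $z_i=(C_A(\beta)^{-1}q)_i$ for $i\in\beta$. So $(q,A)$ has at most one solution for every $q\notin Z$.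

The equality $E_0^f\cap Q_0=P_0\cap Q_0$ is the equivalence (a)$\Leftrightarrow$(b) for $A\in Q_0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SC} \emph{Some Contributions}, \texttt{http://dspace.isical.ac.in:8080/jspui/bitstream/}\allowbreak\texttt{10263/3777/1/TH287.PDF}.
\end{thebibliography}
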